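\title{Symmetric numerical semigroups of embedding dimension eight with unbounded Betti numbers}


\begin{abstract}
We consider whether the number of equations of an affine monomial curve whose semigroup is symmetric is bounded in terms of the embedding dimension $e$, and the same question for the higher Betti numbers. The answer is negative for every $e\ge 8$: we give an explicit family $S_b$ of symmetric numerical semigroups with eight generators whose Betti numbers $\beta_1,\dots,\beta_6$ are at least $b-1$, and we deduce that for $e\ge 8$ every $\beta_i$ with $1\le i\le e-2$ is unbounded. The semigroups are projections of semigroups in the plane. The proof works over any field. The cases $e=5,6,7$ are not decided here.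
\end{abstract}

\section{Introduction}

Let $k$ be a field and $\mathbb N=\{0,1,2,\dots\}$. A \emph{numerical semigroup} is a submonoid $S\subseteq\mathbb N$ with finite complement; equivalently, $S$ is generated by positive integers with greatest common divisor $1$. Its minimal generators $m_1,\dots,m_e$ are the nonzero elements that are not sums of two nonzero elements, and $e$ is the \emph{embedding dimension}. Let $R=k[X_1,\dots,X_e]$ with $\deg X_j=m_j$, and let $\mathfrak p$ be the kernel of the map $R\to k[t]$, $X_j\mapsto t^{m_j}$. This is the ideal of the affine curve parametrized by $(t^{m_1},\dots,t^{m_e})$, and $R/\mathfrak p$ is the semigroup ring $k[S]$, with basis $\{t^n:n\in S\}$. The \emph{Betti number} $\beta_i(S)$ is the rank of the $i$-th module in the minimal graded free resolution of $k[S]$ over $R$. By the graded Nakayama lemma, $\beta_1(S)=\dim_k\mathfrak p/(X_1,\dots,X_e)\mathfrak p$ is the minimal number $\mu(\mathfrak p)$ of generators of $\mathfrak p$, that is, the number of equations of the curve.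

The \emph{conductor} of $S$ is the integer $c$ with $c+\mathbb N\subseteq S$ and $c-1\notin S$, and $\Phi=c-1$ is the \emph{Frobenius number}. If $n\in S$ then $\Phi-n\notin S$, so at least half of the integers in $[0,\Phi]$ lie outside $S$. The semigroup is \emph{symmetric} if exactly half of them do.

For arbitrary $S$, it is known that $\mu(\mathfrak p)$ is not bounded in terms of $e$; this fails already for $e=4$ (Bresinsky). The following question is posed in \cite{source}, for $k$ of characteristic $0$.

\medskip
\noindent\textbf{Question.} \emph{Is there, for each $e$, a constant $B(e)$ with $\mu(\mathfrak p)\le B(e)$ for all symmetric numerical semigroups of embedding dimension $e$? Does a bound of this kind hold for the higher Betti numbers?}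
\medskip

Small cases suggest a positive answer. Symmetry makes the Betti numbers self-dual: $\beta_i=\beta_{e-1-i}$, and $\beta_i=0$ for $i\ge e$ (Proposition~\ref{prop:duality}). For $e=2$ this gives $\beta_1=\beta_0=1$. For $e=3$ it gives $\beta_2=1$; tensoring the resolution with the fraction field of $R$ kills $k[S]$, so $\beta_0-\beta_1+\beta_2=0$ and $\mu(\mathfrak p)=2$. The answer is known to be positive for all $e\le4$. On the other hand, for $e\ge4$ duality and the alternating sum only relate the Betti numbers to one another and do not by themselves bound any $\beta_i$ with $1\le i\le e-2$. We show that for $e\ge8$ there is no bound.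

\begin{theorem}\label{thm:main}
Let $k$ be any field, let $b\ge4$ be even, and let $S_b$ be generated by
\[
\begin{array}{ll}
m_x=5b^3+9b^2+2b, & m_z=5b^3+10b^2+3b,\\
m_{r_1}=5b^3+13b^2+10b+2, & m_y=5b^3+14b^2+11b+2,\\
m_{\bar y}=5b^3+15b^2+13b+3, & m_{r_2}=5b^3+16b^2+14b+3,\\
m_w=5b^3+19b^2+21b+5, & m_{\bar x}=5b^3+20b^2+22b+5 .
\end{array}
\]
Then $S_b$ is a symmetric numerical semigroup of embedding dimension $8$, and $\beta_i(S_b)\ge b-1$ for all $1\le i\le6$. Consequently, for every $e\ge8$ and every $1\le i\le e-2$, the Betti number $\beta_i$ is unbounded on symmetric numerical semigroups of embedding dimension $e$.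
\end{theorem}

Thus no function $B(e)$ exists, for $\mu(\mathfrak p)$ or for the higher Betti numbers. For $e\ge8$ the range of $i$ cannot be enlarged, since $\beta_0=\beta_{e-1}=1$. We do not determine whether the Betti numbers are bounded for $e=5,6,7$.

The construction has to meet two demands of different nature. Symmetry concerns all integers up to the Frobenius number, while many minimal relations can be produced in low degrees. We separate the two by working in the plane. Let $T$ be a symmetric numerical semigroup, $G\subseteq\mathbb Z^2$ a subgroup of finite index, and $Q=G\cap(T\times T)$. Project $G$ onto $\mathbb Z$ along a long vector $\lambda$ of negative slope. The image of $Q$ is symmetric as soon as one congruence holds, whatever the structure of $Q$, and in degrees shorter than $\lambda$ the image has the same relations as $Q$ (Section~\ref{sec:projection}). It remains to find $T$ and $G$ for which $Q$ has a bounded number of generators and an unbounded number of relations. Section~\ref{sec:example} shows such a $Q$ for $b=4$. In general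 $Q$ is described by a lattice hexagon of size about $b$: the six directions of the lattice, together with two further vectors, give the eight generators (Section~\ref{sec:Q}), and the points on a pair of identified sides give the relations and syzygies (Section~\ref{sec:betti}). A doubling construction passes from $e$ to $e+1$ (Section~\ref{sec:doubling}).

\section{Symmetry and Betti numbers}\label{sec:prelim}

We use symmetry in the form of a reflection of $\mathbb Z$.

\begin{lemma}\label{lem:reflection}
Let $S\subseteq\mathbb N$ be a submonoid and $\Phi\in\mathbb Z$. Then $S$ is a symmetric numerical semigroup with Frobenius number $\Phi$ if and only if, for all $n\in\mathbb Z$,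
\begin{equation}\label{eq:reflection}
n\in S\iff\Phi-n\notin S .
\end{equation}
\end{lemma}

\begin{proof}
Assume \eqref{eq:reflection}. Since $0\in S$, we have $\Phi\notin S$; if $n>\Phi$ then $\Phi-n<0$, so $n\in S$. Hence $S$ has conductor $\Phi+1$, and $n\mapsto\Phi-n$ exchanges the elements and the non-elements of $S$ in $[0,\Phi]$. Conversely, let $S$ be symmetric with Frobenius number $\Phi$. The map $n\mapsto\Phi-n$ sends $S\cap[0,\Phi]$ injectively into $[0,\Phi]\setminus S$, hence bijectively, as the two sets have the same size. This is \eqref{eq:reflection} for $n\in[0,\Phi]$. For $n\notin[0,\Phi]$, one of $n$ and $\Phi-n$ is negative and the other exceeds $\Phi$.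
\end{proof}

The semigroup $\mathbb N$ is symmetric with Frobenius number $-1$.

Next we recall how Betti numbers are read from $S$. For elements $a_1,\dots,a_n$ of a commutative ring $A$, the \emph{Koszul complex} $K(a_1,\dots,a_n;A)$ is the free $A$-module with basis $\varepsilon_F$, $F\subseteq\{1,\dots,n\}$, where $\varepsilon_F$ has homological degree $|F|$ and
\[
\partial\varepsilon_F=\sum_{j\in F}(-1)^{|\{i\in F:\,i<j\}|}\,a_j\,\varepsilon_{F\setminus\{j\}} .
\]
The complex $K(X_1,\dots,X_e;R)$ is a free resolution of $k$. Since $\beta_i(S)=\dim_k\operatorname{Tor}_i^R(k[S],k)$ and Tor can be computed from a resolution of either argument, $\beta_i(S)=\sum_{d\in\mathbb Z}\beta_{i,d}$, where $\beta_{i,d}$ is the dimension of the $i$-th homology of $K(t^{m_1},\dots,t^{m_e};k[S])$ in degree $d$. Here $\varepsilon_F$ has degree $m_F=\sum_{j\in F}m_j$. The part of degree $d$ has the basis $t^{d-m_F}\varepsilon_F$, where $F$ runs through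
\[
\Delta_d=\{F\subseteq\{1,\dots,e\}:\ d-m_F\in S\},
\]
a simplicial complex (with no faces at all if $d\notin S$). Let $C=K(1,\dots,1;k)$ be the exterior algebra on $\varepsilon_1,\dots,\varepsilon_e$ with the antiderivation $\partial\varepsilon_j=1$, and let $C(\Delta)$ be the subcomplex spanned by the $\varepsilon_F$ with $F\in\Delta$. Forgetting the powers of $t$ gives
\begin{equation}\label{eq:betti}
\beta_{i,d}=\dim_kH_i\bigl(C(\Delta_d)\bigr)=\dim_k\tilde H_{i-1}(\Delta_d;k).
\end{equation}

For symmetric $S$ the complexes $\Delta_d$ come in Alexander dual pairs; we include the short proof of the duality.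

\begin{proposition}\label{prop:duality}
If $S$ is symmetric of embedding dimension $e$, then $\beta_i(S)=\beta_{e-1-i}(S)$ for all $i\in\mathbb Z$. In particular $\beta_0=\beta_{e-1}=1$ and $\beta_i=0$ for $i\ge e$.
\end{proposition}

\begin{proof}
Let $d'=\Phi+m_1+\dots+m_e-d$, and let $F^c$ denote the complement of $F$. Since $d'-m_{F^c}=\Phi-(d-m_F)$, Lemma~\ref{lem:reflection} gives
\begin{equation}\label{eq:alex}
F\in\Delta_d\iff F^c\notin\Delta_{d'} .
\end{equation}
The complex $C$ is exact, because $\partial(\varepsilon_1\wedge a)+\varepsilon_1\wedge\partial a=a$. Hence $H_i(C(\Delta_d))\cong H_{i+1}(C/C(\Delta_d))$. The product $C_j\times C_{e-j}\to C_e\cong k$ pairs $\varepsilon_F$ nontrivially with $\varepsilon_{F^c}$ only, so by \eqref{eq:alex} it induces a perfect pairing of $(C/C(\Delta_d))_j$ with $C(\Delta_{d'})_{e-j}$. For $a\in C_{j+1}$ and $a'\in C_{e-j}$ we have $a\wedge a'=0$, hence $\partial a\wedge a'=\pm\,a\wedge\partial a'$ with a sign depending only on $j$. So $C/C(\Delta_d)$ is, up to the signs of the differentials, the dual complex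 of $C(\Delta_{d'})$, and $H_{i+1}(C/C(\Delta_d))$ is dual to $H_{e-1-i}(C(\Delta_{d'}))$. By \eqref{eq:betti}, $\beta_{i,d}=\beta_{e-1-i,d'}$. Sum over $d$.
\end{proof}

For $i=1$, formula \eqref{eq:betti} counts connected components, and the generators of $\mathfrak p$ can be written down.

\begin{lemma}\label{lem:binomial}
Let $X^\alpha$ and $X^\gamma$ be monomials of degree $d>0$ whose supports lie in different connected components of $\Delta_d$. Then $X^\alpha-X^\gamma\in\mathfrak p\setminus\mathfrak m\mathfrak p$, where $\mathfrak m=(X_1,\dots,X_e)$. Binomials of this kind in distinct degrees are part of a minimal system of generators of $\mathfrak p$.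
\end{lemma}

\begin{proof}
The support of a monomial of degree $d$ is a nonempty face of $\Delta_d$, so it lies in exactly one component. Let $\chi\colon R_d\to k$ be the linear form that is $1$ on monomials supported in the component containing the support of $X^\alpha$ and $0$ on the other monomials. All monomials of one degree $d'$ map to $t^{d'}$, so $\mathfrak p_{d'}$ is spanned by their differences, and $(\mathfrak m\mathfrak p)_d$ is spanned by binomials $X_jX^\eta-X_jX^\zeta$. The two terms share the vertex $j$, so $\chi$ vanishes on $(\mathfrak m\mathfrak p)_d$, while $\chi(X^\alpha-X^\gamma)=1$. Nonzero elements of distinct degrees in $\mathfrak p/\mathfrak m\mathfrak p$ are linearly independent.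
\end{proof}

\section{Symmetric semigroups as projections from the plane}\label{sec:projection}

\begin{lemma}\label{lem:projection}
Let $T$ be a symmetric numerical semigroup with Frobenius number $f$, let $G\subseteq\mathbb Z^2$ be a subgroup of finite index $V$, and let $Q=G\cap(T\times T)$. Let $\ell_1,\ell_2$ be positive elements of $T$, and put
\[
\lambda=(\ell_1,-\ell_2),\qquad \kappa=(f,f+\ell_2),\qquad \psi(n)=\frac{\ell_2n_1+\ell_1n_2}{V}\quad(n\in G).
\]
Assume that \textup{(a)} $\lambda\in G$, \textup{(b)} $\psi(G)=\mathbb Z$, and \textup{(c)} $\kappa\in G$. Let $S=\psi(Q)$. Then: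
\begin{enumerate}
\item[(i)] $\ker\psi=\mathbb Z\lambda$, so $\psi^{-1}(S)=Q+\mathbb Z\lambda$;
\item[(ii)] if $g\in G$ satisfies $g_1<\ell_1$ and $g_2<\ell_2$, then $\psi(g)\in S$ if and only if $g\in Q$;
\item[(iii)] $S$ is a symmetric numerical semigroup with Frobenius number $\psi(\kappa)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The kernel has rank one and contains $\lambda$, so $\ker\psi=\mathbb Z\lambda_0$ and $\lambda=c\lambda_0$ with $c\in\mathbb Z$. Choose $\eta\in G$ with $\psi(\eta)=1$. Then $\lambda_0,\eta$ is a basis of $G$, so $|\det(\lambda_0,\eta)|=V$. On the other hand $\det(\lambda,\eta)=\ell_1\eta_2+\ell_2\eta_1=V\psi(\eta)=V$. Hence $c=\pm1$.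

(ii) Let $g+j\lambda\in Q$. If $j\le-1$ the first coordinate is at most $g_1-\ell_1<0$, and if $j\ge1$ the second is at most $g_2-\ell_2<0$. So $j=0$.

(iii) Fix $n\in G$ and walk along the line $n-j\lambda=(n_1-j\ell_1,\,n_2+j\ell_2)$, $j\in\mathbb Z$, which lies in $G$. The set $\{j:n_1-j\ell_1\in T\}$ is closed downward because $\ell_1\in T$; it is nonempty because $T$ contains all integers above $f$, and bounded above because $T\subseteq\mathbb N$. Let $j_1$ be its maximum. For the same reasons $\{j:n_2+j\ell_2\in T\}$ is closed upward and has a minimum $j_2$. The line meets $Q$ if and only if $j_2\le j_1$. So $\psi(n)\notin S$ if and only if there is a $j$ with $j_1<j\le j_2$, that is, with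
\[
n_1-j\ell_1\notin T\quad\text{and}\quad n_2+(j-1)\ell_2\notin T .
\]
By the symmetry of $T$, these conditions say that $f-n_1+j\ell_1\in T$ and $f+\ell_2-n_2-j\ell_2\in T$, that is, $\kappa-n+j\lambda\in T\times T$. By (a) and (c) this vector lies in $G$. Therefore $\psi(n)\notin S$ if and only if $\psi(\kappa)-\psi(n)\in S$. By (b) every integer has the form $\psi(n)$, and $S\subseteq\mathbb N$, so Lemma~\ref{lem:reflection} applies.
\end{proof}

\begin{example}\label{ex:sylvester}
Take $T=\mathbb N$, $f=-1$, $G=\mathbb Z^2$, $V=1$, and $\ell_1,\ell_2$ coprime. Then $Q=\mathbb N^2$, $S=\langle\ell_1,\ell_2\rangle$ and $\kappa=(-1,\ell_2-1)$. Part (iii) is Sylvester's theorem: $\langle\ell_1,\ell_2\rangle$ is symmetric with Frobenius number $\ell_1\ell_2-\ell_1-\ell_2$.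
\end{example}

Part (iii) asks nothing about the generators or relations of $Q$, and part (ii) says that $S$ copies $Q$ in the region $g_1<\ell_1$, $g_2<\ell_2$. The difficulty has moved to the plane: an intersection $G\cap(T\times T)$ has no reason to have few generators.

\section{The case $b=4$}\label{sec:example}

Let $T=\langle16,20,29\rangle$. It is symmetric with $f=131$ (Lemma~\ref{lem:T} below). Let $V=16+20+29=65$ and
\[
G=\{n\in\mathbb Z^2:\ 14n_1+n_2\equiv0\pmod{65}\},
\]
a subgroup of index $65$. The semigroup $Q=G\cap(T\times T)$ contains $r_1=(0,65)$, $r_2=(65,0)$ and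
\[
x=(16,36),\ \ y=(20,45),\ \ w=(29,49),\ \ z=(36,16),\ \ \bar y=(45,20),\ \ \bar x=(49,29);
\]
each coordinate is a generator of $T$ or a sum of two of them, and $14n_1+n_2$ takes the values $260,325,455,520,650,715$, all multiples of $65$. Take $\ell_1=570$ and $\ell_2=635$, which exceed $f$ and so lie in $T$. Then $\lambda=(570,-635)$ and $\kappa=(131,766)$ lie in $G$, since $14\cdot570-635=113\cdot65$ and $14\cdot131+766=40\cdot65$. The map $\psi(n)=(635n_1+570n_2)/65$ sends $x,z,r_1,y,\bar y,r_2,w,\bar x$ to
\[
472,\ 492,\ 570,\ 590,\ 615,\ 635,\ 713,\ 733,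
\]
the generators of $S_4$. They lie in $[472,2\cdot472)$, so they are minimal generators. The vectors $x,y,r_1,r_2$ generate $G$, because $\gcd(16,20,65)=1$ and $n_1$ determines $n_2$ modulo $65$. Hence $\psi(G)\subseteq\mathbb Z$, and $\psi(G)=\mathbb Z$ because $\gcd(472,492,615)=1$. By Lemma~\ref{lem:projection}, $\psi(Q)$ is symmetric with Frobenius number $\psi(\kappa)=7997$.

Now consider the element of $Q$ with two factorizations
\[
\xi=(156,156)=3x+3z=2w+2\bar x,\qquad\psi(\xi)=2892 .
\]
We compute $\Delta_{2892}$ for $S_4$. If $2892-m_F\in S_4\subseteq\psi(Q)$, then $\xi-\sum_{g\in F}g\in Q$ by Lemma~\ref{lem:projection}(ii), since $156<570$. The numbers $71,91,111$ are not in $T$: they are congruent to $3$ modulo $4$ and less than $7\cdot29$, so they would use $29$ exactly three times, but $71-87$, $91-87=4$ and $111-87=24$ are not in $\langle16,20\rangle$. Hence none of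
\begin{gather*}
\xi-r_1=(156,91),\quad\xi-r_2=(91,156),\quad\xi-y=(136,111),\quad\xi-\bar y=(111,136),\\
\xi-x-\bar x=\xi-z-w=(91,91),\quad\xi-x-w=(111,71),\quad\xi-z-\bar x=(71,111)
\end{gather*}
lies in $Q$. So $\Delta_{2892}$ consists of the two disjoint edges $\{x,z\}$ and $\{w,\bar x\}$, and $X_x^3X_z^3-X_w^2X_{\bar x}^2$ is a minimal generator of $\mathfrak p$ by Lemma~\ref{lem:binomial}. It belongs to the chain
\[
4x+2z=3w+\bar x,\qquad3x+3z=2w+2\bar x,\qquad2x+4z=w+3\bar x,
\]
in which each relation arises from the previous one by adding $z-x=\bar x-w$ to both sides. For general $b$ the chain has $b-1$ members.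

One point is left open by this computation. We have shown that $\psi(Q)$ is symmetric, and we need $\psi(Q)=S_4$, that is, that the eight vectors generate $Q$. This is the main work of the next section.

\section{The plane semigroup $Q$}\label{sec:Q}

In this section $b\ge2$ is any integer. Put
\[
p=b^2,\qquad q=b^2+b,\qquad s=b^2+3b+1,\qquad V=p+q+s=(3b+1)(b+1),
\]
and $T=\langle p,q,s\rangle$.

\begin{lemma}\label{lem:T}
$T$ is symmetric with Frobenius number $f=2b^3+b^2-3b-1$.
\end{lemma}

\begin{proof}
Let $U=\langle b,b+1\rangle$, so that $T=\{as+bj:a\in\mathbb N,\ j\in U\}$. By Example~\ref{ex:sylvester}, $j\in U\iff b^2-b-1-j\notin U$. Since $s\equiv1\pmod b$, every $n\in\mathbb Z$ is uniquely $n=is+bj$ with $0\le i<b$ and $j\in\mathbb Z$. We claim that $n\in T$ if and only if $j\in U$. If $j\in U$ then $n\in T$. Conversely let $n=as+bj'$ with $a\in\mathbb N$, $j'\in U$, and write $a=i+ba'$ with $a'\in\mathbb N$. Then $j=j'+a's\in U$, because $s=(b+2)b+(b+1)\in U$. Finally $f=(b-1)s+b(b^2-b-1)$, so $f-n=(b-1-i)s+b(b^2-b-1-j)$ with $0\le b-1-i<b$,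 and Lemma~\ref{lem:reflection} applies.
\end{proof}

\subsection*{Residues modulo $V$}
Since $V\in T$, the elements of $T$ in a residue class modulo $V$ are the least one plus the multiples of $V$. To locate the least one, write $\alpha p+\gamma q+ls=(\alpha-l)p+(\gamma-l)q+lV$. For $P=(u,v)\in\mathbb Z^2$ put
\[
L(P)=up+vq,\qquad\delta(P)=\max(0,-u,-v),\qquad\varphi(P)=L(P)+V\delta(P).
\]
The coefficients $\alpha=u+l$, $\gamma=v+l$ and $l$ are nonnegative exactly when $l\ge\delta(P)$. Therefore
\begin{equation}\label{eq:T}
T=\{\varphi(P)+jV:\ P\in\mathbb Z^2,\ j\in\mathbb N\},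
\end{equation}
and in particular $\varphi\ge0$. Let
\[
\omega_1=(b+1,-b),\qquad\omega_2=(b+1,2b+1),\qquad\Lambda=\mathbb Z\omega_1+\mathbb Z\omega_2 .
\]
The index of $\Lambda$ is $\det(\omega_1,\omega_2)=(b+1)(2b+1)+b(b+1)=V$, and
\begin{equation}\label{eq:Lomega}
L(\omega_1)=(b+1)b^2-b(b^2+b)=0,\qquad L(\omega_2)=b(b+1)\bigl(b+(2b+1)\bigr)=bV .
\end{equation}
Since $\gcd(p,q)=b$ and $V\equiv1\pmod b$, the map $L\colon\mathbb Z^2\to\mathbb Z/V$ is onto. Its kernel has index $V$ and contains $\Lambda$, so it equals $\Lambda$. By \eqref{eq:T}, the least element of $T$ congruent to $L(P)$ is the minimum of $\varphi$ on the coset $P+\Lambda$.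

\subsection*{The group $G$}
To define $G$ we must say which residue of the second coordinate goes with a given residue of the first. We use the linear involution
\[
\tau(u,v)=(u,u-v),
\]
which exchanges $\omega_1$ and $\omega_2$ and so preserves $\Lambda$. Put
\[
G=\{(L(P),L(\tau P)):P\in\mathbb Z^2\}+V\mathbb Z^2,\qquad Q=G\cap(T\times T),\qquad\nu(P)=(\varphi(P),\varphi(\tau P)).
\]
The map $P\mapsto(L(P),L(\tau P))$ induces an isomorphism $\mathbb Z^2/\Lambda\to G/V\mathbb Z^2$, since its kernel modulo $V$ is $\Lambda\cap\tau\Lambda=\Lambda$. So $G$ has index $V^2/V=V$ in $\mathbb Z^2$. The \emph{class} of $n\in G$ is the corresponding coset of $\Lambda$. The class is additive, and $\nu(P)\in Q$ has class $P+\Lambda$. Let $r_1=(0,V)$, $r_2=(V,0)$ and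
\[
\begin{array}{lll}
x=\nu(1,0)=(p,p+q), & y=\nu(0,1)=(q,p+s), & w=\nu(-1,-1)=(s,q+s),\\
z=\nu(1,1)=(p+q,p), & \bar y=\nu(0,-1)=(p+s,q), & \bar x=\nu(-1,0)=(q+s,s).
\end{array}
\]
Write $E=\{x,y,w,z,\bar y,\bar x\}$ and $\Gamma=E\cup\{r_1,r_2\}\subseteq Q$. For $b=4$ these are the vectors of Section~\ref{sec:example}. Adding coordinates and using $V=p+q+s$ gives
\begin{equation}\label{eq:rel}
\begin{gathered}
x+\bar x=y+\bar y=z+w=r_1+r_2,\\
x+y=z+r_1,\qquad x+w=\bar y+r_1,\qquad z+\bar y=x+r_2,\qquad z+\bar x=y+r_2 .
\end{gathered}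
\end{equation}

\begin{lemma}\label{lem:cones}
Every $\nu(P)$ is a sum of elements of $E$. More precisely, for $P=(u,v)$,
\[
\begin{array}{llll}
u\ge v\ge0: & \nu(P)=(u-v)x+vz, \qquad& 0\ge v\ge u: & \nu(P)=(v-u)\bar x+(-v)w,\\
v\ge u\ge0: & \nu(P)=uz+(v-u)y, & 0\ge u\ge v: & \nu(P)=(-u)w+(u-v)\bar y,\\
v\ge0\ge u: & \nu(P)=vy+(-u)\bar x, & u\ge0\ge v: & \nu(P)=ux+(-v)\bar y .
\end{array}
\]
\end{lemma}

\begin{proof}
We have $\delta(P)=-\min(0,u,v)$ and $\delta(\tau P)=\max(0,-u,v-u)=\max(0,u,v)-u$. Both functions are linear on each of the six closed cones on which the order of $0,u,v$ is fixed, and so is $\nu$. In each row, $P$ is the displayed combination of the two lattice vectors that span the edges of the cone; for instance $(u,v)=(u-v)(1,0)+v(1,1)$ in the first.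
\end{proof}

\subsection*{The hexagon}
The least element of $Q$ of class $P+\Lambda$ has as coordinates the minima of $\varphi$ and of $\varphi\circ\tau$ on the coset. If the two minima were attained only at different points, this element would not be of the form $\nu(P)$, and Lemma~\ref{lem:cones} would say nothing about it. The next lemma shows that they are attained at a common point, and where. For $P=(u,v)$ write $v'=u-v$, so that $u=v+v'$ and $\tau$ exchanges $v$ and $v'$. Let
\[
\mathcal H=\{(u,v)\in\mathbb Z^2:\ -b\le u\le b+2,\ \ -b\le v\le b+1,\ \ -b\le v'\le b+1\}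
\]
(Figure~\ref{fig:hexagon}). It is invariant under $\tau$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.65]
\begin{scope}
\clip (-4.3,-4.3)--(1.15,-4.3)--(6.3,0.85)--(6.3,5.3)--(0.85,5.3)--(-4.3,0.15)--cycle;
\foreach \x in {-4,...,6} \foreach \y in {-4,...,5} \fill[gray] (\x,\y) circle (0.06);
\end{scope}
\draw (-4,-4)--(1,-4)--(6,1)--(6,5)--(1,5)--(-4,0)--cycle;
\draw[dashed] (-4,0)--(5,0) (0,-4)--(0,4) (-4,-4)--(5,5);
\foreach \x/\y in {1/0,1/1,0/1,-1/0,-1/-1,0/-1} \draw[thick,->] (0,0)--(\x,\y);
\node[below right] at (1,0) {$x$}; \node[below right] at (1,1) {$z$};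
\node[above left] at (0,1) {$y$}; \node[above left] at (-1,0) {$\bar x$};
\node[above left] at (-1,-1) {$w$}; \node[below right] at (0,-1) {$\bar y$};
\foreach \y in {2,3,4} {\fill (6,\y) circle (0.14); \node[right] at (6,\y) {$P_{\y}$};
\fill (-4,\y-5) circle (0.14); \node[left] at (-4,\y-5) {$P'_{\y}$};}
\end{tikzpicture}
\caption{The hexagon $\mathcal H$ for $b=4$. The dashed lines bound the six cones on which $\nu$ is linear, and each arrow is labeled by the value of $\nu$ at its tip. The points $P_v=(6,v)$ and $P'_v=P_v-\omega_1-\omega_2$ lie in one coset of $\Lambda$, so $\nu(P_v)=\nu(P'_v)$ is both a combination of $x,z$ and a combination of $w,\bar x$.}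
\label{fig:hexagon}
\end{figure}

\begin{lemma}\label{lem:hexagon}
\textup{(i)} If $P\in\mathcal H$ and $\omega\in\Lambda$, then $\varphi(P)\le\varphi(P+\omega)$ and $\varphi(\tau P)\le\varphi(\tau(P+\omega))$.
\textup{(ii)} Every coset of $\Lambda$ meets $\mathcal H$.
\end{lemma}

\begin{proof}
Let $\omega=i\omega_1+j\omega_2=\bigl((b+1)(i+j),\,-bi+(2b+1)j\bigr)$. By \eqref{eq:Lomega}, $L(\omega)=bjV$, so $\varphi(P+\omega)=L(P)+VD(i,j)$ with $D(i,j)=bj+\delta(P+\omega)$, that is,
\[
D(i,j)=\max\bigl(bj,\ -u-(b+1)i-j,\ -v+bi-(b+1)j\bigr).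
\]
Since $\tau(P+\omega)=\tau P+j\omega_1+i\omega_2$, the same formula gives $\varphi(\tau(P+\omega))=L(\tau P)+VD'(i,j)$ with
\[
D'(i,j)=\max\bigl(bi,\ -u-i-(b+1)j,\ -v'-(b+1)i+bj\bigr).
\]
Put $\delta=D(0,0)=\max(0,-u,-v)$ and $\delta'=D'(0,0)=\max(0,-u,-v')$.

(i) As $\tau$ preserves $\mathcal H$ and $\Lambda$, the second inequality is the first one for $\tau P$ and $\tau\omega$. So it suffices to show that $D(i,j)\ge0,-u,-v$ for $P\in\mathcal H$ and $(i,j)\ne(0,0)$.
\begin{itemize}
\item $j\ge1$: the first entry is at least $b$, and $b\ge0,-u,-v$.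
\item $j=0$, $i\ge1$: the first entry is $0$. The third is at least $-v+b=-u+(v'+b)$, which is at least $-v$ and $-u$.
\item $j=0$, $i\le-1$: the first entry is $0$. The second is at least $-u+b+1=-v+(b+1-v')$, which is at least $-u$ and $-v$.
\item $j\le-1$, $i\ge0$: the third entry is at least $b+1-v=-u+(v'+b+1)$, which is at least $0$, $-v$ and $-u$.
\item $j\le-1$, $i\le-1$: the second entry is at least $b+2-u=-v+(b+2-v')$, which is at least $0$, $-u$ and $-v$.
\end{itemize}

(ii) Call $P$ \emph{minimal} if it minimizes $\varphi+\varphi\circ\tau$ on its coset. This function takes values in $\mathbb N$, so every coset contains a minimal point, and it is invariant under $\tau$, so $\tau P$ is minimal whenever $P$ is. For minimal $P$ we have $D+D'\ge\delta+\delta'$ everywhere. We show that a minimal $P$ lies in $\mathcal H$ by finding, for each violated inequality, a pair $(i,j)$ with $D+D'<\delta+\delta'$.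

\emph{Step 1: $u\ge-b$.} If $u\le-b-1$, then $\delta,\delta'\ge b+1$, so $D(1,1)=\max(b,-u-b-2,-v-1)\le\delta-1$ and $D'(1,1)=\max(b,-u-b-2,-v'-1)\le\delta'-1$.

\emph{Step 2: $v\ge-b$ and $v'\ge-b$.} If $v\le-b-1$, then $\delta\ge b+1$, so $D(0,1)=\max(b,-u-1,-v-b-1)\le\delta-1$. Also $D'(0,1)=\max(0,-u-b-1,-v'+b)\le\delta'$, because $-v'+b=-u+v+b<-u$. Hence $v\ge-b$, and this bound for $\tau P$ is $v'\ge-b$.

\emph{Step 3: $v\le b+1$ and $v'\le b+1$.} If $v\ge b+2$, then $u=v+v'\ge2$ by Step 2, so $D(0,-1)=\max(-b,-u+1,-v+b+1)\le-1\le\delta-1$. Also $D'(0,-1)=\max(0,-u+b+1,-v'-b)\le\delta'$, because $-u+b+1=-v'-v+b+1<-v'$. Hence $v\le b+1$, and this bound for $\tau P$ is $v'\le b+1$.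

\emph{Step 4: $u\le b+2$.} If $u\ge b+3$, then $v=u-v'\ge2$ and $v'=u-v\ge2$ by Step 3. So $D(-1,-1)=\max(-b,-u+b+2,-v+1)$ and $D'(-1,-1)=\max(-b,-u+b+2,-v'+1)$ are both negative, while $\delta,\delta'\ge0$.
\end{proof}

\begin{proposition}\label{prop:Q}
Let $B=\nu(\mathcal H)$.
\begin{enumerate}
\item[(i)] If $P\in\mathcal H$, the elements of $Q$ of class $P+\Lambda$ are those of $\nu(P)+\mathbb Nr_1+\mathbb Nr_2$. Each class contains exactly one element of $B$.
\item[(ii)] An element $n\in Q$ lies in $B$ if and only if $n-r_1\notin Q$ and $n-r_2\notin Q$.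
\item[(iii)] $Q$ is generated by the eight elements of $\Gamma$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $n\in Q$ have class $P+\Lambda$ with $P\in\mathcal H$. By \eqref{eq:T}, $n_1=\varphi(P_1)+jV$ with $j\ge0$, and $L(P_1)\equiv n_1\equiv L(P)\pmod V$, so $P_1\in P+\Lambda$ and $n_1\ge\varphi(P_1)\ge\varphi(P)$ by Lemma~\ref{lem:hexagon}(i). Likewise $n_2\ge\varphi(P_2)$ for some $P_2\in\tau P+\Lambda$, so $n_2\ge\varphi(\tau P)$. Since $n-\nu(P)\in V\mathbb Z^2$, we obtain $n\in\nu(P)+\mathbb Nr_1+\mathbb Nr_2$. Conversely this set lies in $Q$ and in the class $P+\Lambda$. Each class contains an element of $B$ by Lemma~\ref{lem:hexagon}(ii), and only one, because $\nu(P)$ is the coordinatewise least element of $Q$ in its class. This proves (i), and (ii) follows from (i). Part (iii) follows from (i) and Lemma~\ref{lem:cones}.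
\end{proof}

\section{The semigroup $S_b$}\label{sec:Sb}

From now on $b\ge4$ is even. We must choose $\ell_1,\ell_2$ as in Lemma~\ref{lem:projection}, and conditions (a) and (c) determine them modulo $V$. Indeed $L(1,-b)=p-bq=-b^3$ and $f+b^3=(b-1)V$, so an element of $G$ with first coordinate $f$ has class $(1,-b)+\Lambda$. Thus $\kappa=(f,f+\ell_2)\in G$ if and only if $f+\ell_2\equiv L(\tau(1,-b))=p+(b+1)q$. Since $f+s=2b^3+2b^2=2bq$, we have $p+(b+1)q-f=V-bq$, so (c) holds if and only if $\ell_2\equiv-bq\pmod V$. Then the second coordinate of $\lambda$ is congruent to $bq=L(\tau(0,-b))$, so (a) holds if and only if $\ell_1\equiv L(0,-b)=-bq\pmod V$. It remains to make $\ell_1,\ell_2$ large and to satisfy (b). We take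
\[
\ell_1=(2b+2)V-bq=m_{r_1},\qquad\ell_2=(2b+3)V-bq=m_{r_2}.
\]
The first equality is $(2b+2)(3b^2+4b+1)-b^3-b^2=5b^3+13b^2+10b+2$, and $\ell_2=\ell_1+V$. Both numbers exceed $f$, so they lie in $T$.

\begin{proposition}\label{prop:Sb}
We have $\psi(g)=m_g$ for $g\in\Gamma$ and $S_b=\psi(Q)$. The hypotheses of Lemma~\ref{lem:projection} hold, and $S_b$ is a symmetric numerical semigroup of embedding dimension $8$.
\end{proposition}

\begin{proof}
Conditions (a) and (c) were verified above. We have $\psi(r_1)=\ell_1$, $\psi(r_2)=\ell_2$ and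
\[
\psi(n)=(2b+3)n_1+(2b+2)n_2-bq(n_1+n_2)/V .
\]
For $x$, the coordinate sum is $2p+q=b(3b+1)$, and $(3b+1)q=bV$; for $y$, the coordinate sum is $V$. Hence
\begin{align*}
\psi(x)&=(2b+3)b^2+(2b+2)(2b^2+b)-b^3=5b^3+9b^2+2b,\\
\psi(y)&=(2b+3)(b^2+b)+(2b+2)(2b^2+3b+1)-b^3-b^2=5b^3+14b^2+11b+2 .
\end{align*}
By \eqref{eq:rel}, $\psi(z)=m_x+m_y-\ell_1=m_z$, and $\psi(\bar x),\psi(\bar y),\psi(w)$ are obtained by subtracting $m_x,m_y,m_z$ from $\ell_1+\ell_2=10b^3+29b^2+24b+5$, which gives $m_{\bar x},m_{\bar y},m_w$. By Proposition~\ref{prop:Q}(iii), $\psi(Q)=S_b$.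

The group $G$ is generated by $r_1,r_2,x,y$, hence by $\Gamma$, so (b) says that the eight numbers have greatest common divisor $1$. A prime $\pi$ dividing all of them divides $m_z-m_x=b(b+1)$. If $\pi\mid b$, then $\pi$ divides both $2$ and $5$, because $m_{r_1}\equiv2$ and $m_w\equiv5\pmod b$. If $\pi\mid b+1$, then $m_x\equiv-5+9-2=2\pmod\pi$, so $\pi=2$, but $b+1$ is odd. Thus (b) holds, and $S_b$ is symmetric by Lemma~\ref{lem:projection}(iii).

The eight numbers increase strictly in the order $m_x,m_z,m_{r_1},m_y,m_{\bar y},m_{r_2},m_w,m_{\bar x}$, and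
\[
2m_x-m_{\bar x}=5b^3-2b^2-18b-5\ge18b^2-18b-5>0
\]
for $b\ge4$. So none of them is a sum of two nonzero elements of $S_b$, and $e=8$.
\end{proof}

\begin{remark}
The parity of $b$ is used only for (b), and it is needed: for odd $b$ all eight numbers are even, since the coefficients of each polynomial have even sum. The bound $b\ge4$ is used only in the last inequality.
\end{remark}

\section{The Betti numbers of $S_b$}\label{sec:betti}

We index the variables of $R$ and the vertices of $\Delta_d$ by $\Gamma$, and write $g_F=\sum_{g\in F}g$ for $F\subseteq\Gamma$. The ring $k[Q]$, with basis $\{t^n:n\in Q\}$, is graded by $G$, and so are its Koszul complexes, with $\deg\varepsilon_F=g_F$. The plan is to replace $k[S_b]$ by $k[Q]$ in low degrees, and then $k[Q]$ by the finite-dimensional ring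
\[
A=k[Q]/(t^{r_1},t^{r_2}),
\]
in which cycles are easy to see. By Proposition~\ref{prop:Q}, $A$ has the basis $\{t^\beta:\beta\in B\}$, and $t^n=0$ in $A$ for $n\in Q\setminus B$. Let $K(E;A)$ be the Koszul complex over $A$ on the six elements $t^g$, $g\in E$. Call $g\in G$ \emph{small} if $0\le g_1<\ell_1$ and $0\le g_2<\ell_2$.

\begin{lemma}\label{lem:small}
For all $i$, $\ \beta_i(S_b)\ge\sum_{g\text{ small}}\dim_kH_i(K(E;A))_g$.
\end{lemma}

\begin{proof}
Let $g$ be small. For $F\subseteq\Gamma$ the coordinates of $g-g_F$ are at most those of $g$, so Lemma~\ref{lem:projection}(ii) gives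
\begin{equation}\label{eq:faces}
F\in\Delta_{\psi(g)}\iff g-g_F\in Q .
\end{equation}
Hence the Koszul complex $K(\Gamma;k[Q])$ on all eight generators is, in degree $g$, isomorphic to $C(\Delta_{\psi(g)})$, and $\beta_{i,\psi(g)}=\dim H_i(K(\Gamma;k[Q]))_g$ by \eqref{eq:betti}. Distinct small elements have distinct images under $\psi$: their first coordinates differ by less than $\ell_1$, while a nonzero element of $\ker\psi=\mathbb Z\lambda$ has first coordinate of absolute value at least $\ell_1$.

It remains to compare $K(\Gamma;k[Q])$ with $K(E;A)$. By Proposition~\ref{prop:Q}(i), $k[Q]$ is a free module over the polynomial ring $k[t^{r_1},t^{r_2}]$ with basis $\{t^\beta:\beta\in B\}$. So $K(t^{r_1},t^{r_2};k[Q])$ is a direct sum of Koszul resolutions of $k$ over this polynomial ring, and the projection $K(t^{r_1},t^{r_2};k[Q])\to A$ is a quasi-isomorphism. Tensoring over $k[Q]$ with a bounded complex of free modules preserves quasi-isomorphisms (by induction on the length and the five lemma). Tensoring with $K(E;k[Q])$ gives a quasi-isomorphism $K(\Gamma;k[Q])\to K(E;A)$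 that preserves degrees.
\end{proof}

If $t^\xi\ne0$ is killed in $A$ by all six generators, then $t^\xi\varepsilon_F$ is a cycle for every $F\subseteq E$. Such $\xi$ should be sought where a coset meets $\mathcal H$ on two opposite sides: by \eqref{eq:rel}, $t^xt^{\bar x}=t^zt^w=0$ in $A$, so an element that is divisible by all of $x,\bar x,z,w$ is killed by all of them. For $1\le v\le b+1$ the point $P_v=(b+2,v)$ lies in $\mathcal H$. Put $\xi_v=\nu(P_v)\in B$. By Lemma~\ref{lem:cones},
\begin{equation}\label{eq:xi}
\xi_v=(b+2-v)x+vz=\bigl((b+2)p+vq,\ (b+2)p+(b+2-v)q\bigr).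
\end{equation}

\begin{lemma}\label{lem:xi}
Let $2\le v\le b$.
\begin{enumerate}
\item[(i)] $\xi_v=(b+2-v)x+vz=(b+1-v)w+(v-1)\bar x$, and all four coefficients are positive.
\item[(ii)] $t^gt^{\xi_v}=0$ in $A$ for every $g\in E$.
\item[(iii)] $\xi_v-y\notin Q$ and $\xi_v-\bar y\notin Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The point $P'_v=P_v-\omega_1-\omega_2=(-b,\,v-b-1)$ lies in $\mathcal H$: its second coordinate is in $[1-b,-1]$ and the difference of its coordinates is $1-v\in[1-b,-1]$. By Proposition~\ref{prop:Q}(i), $\xi_v=\nu(P'_v)$, and $\nu(P'_v)=(v-1)\bar x+(b+1-v)w$ by Lemma~\ref{lem:cones}. The coefficients $v-1$ and $b+1-v$ are positive exactly for $2\le v\le b$.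

(ii) By Proposition~\ref{prop:Q}(ii) we must show that $\xi_v+g-r_1$ or $\xi_v+g-r_2$ lies in $Q$. By (i), $\xi_v-g'\in Q$ for $g'\in\{x,z,w,\bar x\}$, so it suffices to find such a $g'$ with $g+g'-r_1$ or $g+g'-r_2$ in $Q$. By \eqref{eq:rel}, the choices $g'=\bar x,w,z,x,x,z$ work for $g=x,z,w,\bar x,y,\bar y$, respectively.

(iii) The class of $\xi_v-y$ is that of $P_{v-1}\in\mathcal H$. By \eqref{eq:xi}, the second coordinate of $\xi_{v-1}$ is larger than that of $\xi_v$, hence larger than that of $\xi_v-y$. Since $\xi_{v-1}$ is the least element of $Q$ in its class, $\xi_v-y\notin Q$. The class of $\xi_v-\bar y$ is that of $P_{v+1}\in\mathcal H$, and the first coordinate of $\xi_{v+1}$ is larger than that of $\xi_v$, hence larger than that of $\xi_v-\bar y$. So $\xi_v-\bar y\notin Q$.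
\end{proof}

\begin{proposition}\label{prop:betti}
$\beta_1,\beta_3,\beta_4,\beta_6\ge b-1$ and $\beta_2,\beta_5\ge2(b-1)$ for the semigroup $S_b$.
\end{proposition}

\begin{proof}
Consider the basis elements $t^{\xi_v}\varepsilon_F$ of $K(E;A)$ with $2\le v\le b$ and $\{x,z,w,\bar x\}\subseteq F\subseteq E$. They are cycles by Lemma~\ref{lem:xi}(ii). The element $t^{\xi_v}\varepsilon_F$ can occur in the boundary of a basis element $t^\beta\varepsilon_{F'}$ only if $F'=F\cup\{g\}$ with $g\in E\setminus F$ and $\beta+g=\xi_v$. Then $g\in\{y,\bar y\}$ and $\xi_v-g\in Q$, which Lemma~\ref{lem:xi}(iii) excludes. So no boundary involves these basis elements, and their homology classes are linearly independent. This is why $F$ has to contain $x,z,w,\bar x$: these are the generators that divide $\xi_v$.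

The degree of $t^{\xi_v}\varepsilon_F$ is $\xi_v+g_F$. By \eqref{eq:rel}, $g_E=(3V,3V)$, and by \eqref{eq:xi} both coordinates of $\xi_v$ are at most $(b+2)p+bq$. So both coordinates of the degree are at most
\begin{equation}\label{eq:size}
(b+2)p+bq+3V=2b^3+12b^2+12b+3<5b^3+13b^2+10b+2=\ell_1<\ell_2,
\end{equation}
and the degree is small. There are one, two and one sets $F$ of sizes $4,5,6$, and $b-1$ values of $v$. Lemma~\ref{lem:small} gives the bounds for $\beta_4,\beta_5,\beta_6$, and $\beta_i=\beta_{7-i}$ (Proposition~\ref{prop:duality}) gives those for $\beta_3,\beta_2,\beta_1$.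
\end{proof}

The bound for $\beta_1$ came from duality. It can also be seen directly, as in Section~\ref{sec:example}.

\begin{proposition}\label{prop:explicit}
The $b-1$ binomials $X_x^{\,b+2-v}X_z^{\,v}-X_w^{\,b+1-v}X_{\bar x}^{\,v-1}$, $2\le v\le b$, have distinct degrees and are part of a minimal system of generators of the ideal $\mathfrak p$ of $S_b$.
\end{proposition}

\begin{proof}
Both monomials have degree $d=\psi(\xi_v)=(b+2)m_x+vb(b+1)$ by Lemma~\ref{lem:xi}(i), and these degrees are distinct. The element $\xi_v$ is small by \eqref{eq:size}, so \eqref{eq:faces} describes $\Delta_d$. The generators $y,\bar y$ are not vertices by Lemma~\ref{lem:xi}(iii), and $r_1,r_2$ are not vertices because $\xi_v\in B$. If one of $\{x,\bar x\}$, $\{z,w\}$, $\{x,w\}$, $\{z,\bar x\}$ were a face, then \eqref{eq:rel} would give $\xi_v-r_1\in Q$ in the first three cases and $\xi_v-r_2\in Q$ in the last, again contrary to $\xi_v\in B$. So no edge joins $\{x,z\}$ to $\{w,\bar x\}$, and Lemma~\ref{lem:binomial} applies.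
\end{proof}

\section{Higher embedding dimension}\label{sec:doubling}

To raise the embedding dimension by one we adjoin a square root to $k[S]$. This adds one equation and keeps all Betti numbers from decreasing.

\begin{lemma}\label{lem:doubling}
Let $S$ be symmetric with Frobenius number $\Phi$ and minimal generators $m_1,\dots,m_e$. Let $m\in S$ be odd with $m>\max_jm_j$, and let $S'=\langle2m_1,\dots,2m_e,m\rangle$. Then $S'$ is a symmetric numerical semigroup of embedding dimension $e+1$, and $\beta_i(S')=\beta_i(S)+\beta_{i-1}(S)$ for all $i$.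
\end{lemma}

\begin{proof}
Since $m\in S$, we have $2m\in2S$, so $S'=2S\cup(2S+m)$. Since $m$ is odd, $2S$ is the set of even elements and $2S+m$ the set of odd elements of $S'$.

\emph{Symmetry.} Let $\Phi'=2\Phi+m$, an odd number. If $n$ is even, then $\Phi'-n$ is odd, and
\[
\Phi'-n\in S'\iff\Phi-\tfrac n2\in S\iff\tfrac n2\notin S\iff n\notin S' .
\]
If $n$ is odd, then $\Phi'-n$ is even, and
\[
\Phi'-n\in S'\iff\Phi-\tfrac{n-m}2\in S\iff\tfrac{n-m}2\notin S\iff n\notin S' .
\]
Lemma~\ref{lem:reflection} applies.

\emph{Embedding dimension.} The odd number $m$ is not a sum of even generators. Suppose that $2m_i$ is a sum of the other generators. By parity $m$ occurs an even number of times, and $2m>2m_i$, so $m$ does not occur. Halving expresses $m_i$ by the other $m_j$, a contradiction. This is the only use of $m>\max_jm_j$.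

\emph{Betti numbers.} Let $R'=R[Y]$ with $\deg X_j=2m_j$ and $\deg Y=m$. Write $m=\sum_j\alpha_jm_j$ and $h=Y^2-X^\alpha$, a homogeneous element of the maximal ideal $\mathfrak m'=(X_1,\dots,X_e,Y)$. The ring $R'/(\mathfrak pR'+(h))=k[S][Y]/(Y^2-t^m)$ has the basis $t^n,\ t^nY$ ($n\in S$). The map $X_j\mapsto t^{2m_j}$, $Y\mapsto t^m$ kills $\mathfrak p$ and $h$ and sends this basis bijectively to the basis $t^{2n},\ t^{2n+m}$ of $k[S']$. So $k[S']\cong k[S][Y]/(h)$ as $R'$-modules. Let $\mathbf F$ be the minimal resolution of $k[S]$ over $R$. Since $R'$ is free over $R$, the complex $\mathbf F'=\mathbf F\otimes_RR'$ is a minimal resolution of $k[S][Y]$ over $R'$. Multiplication by $h$ is injective on $k[S][Y]$ because $h$ is monic in $Y$, so the mapping cone of $h\colon\mathbf F'\to\mathbf F'$ resolves the cokernel $k[S']$. The entries of its differentials are those of $\mathbf F$ and $\pm h$, all in $\mathfrak m'$, so it is minimal, and its $i$-th module has rank $\beta_i(S)+\beta_{i-1}(S)$.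
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The statements about $S_b$ are Propositions~\ref{prop:Sb} and~\ref{prop:betti}. Fix an even $b\ge4$. We show by induction on $e\ge8$ that there is a symmetric semigroup of embedding dimension $e$ with $\beta_i\ge b-1$ for $1\le i\le e-2$. For $e=8$ take $S_b$. Given such an $S$ for $e$, choose an odd $m\in S$ larger than all generators, which is possible because $\mathbb N\setminus S$ is finite, and form $S'$ as in Lemma~\ref{lem:doubling}. Then $\beta_i(S')\ge\beta_i(S)\ge b-1$ for $1\le i\le e-2$, and $\beta_{e-1}(S')\ge\beta_{e-2}(S)\ge b-1$. Since $b$ can be arbitrarily large, each $\beta_i$ with $1\le i\le e-2$ is unbounded. No step used the characteristic of $k$.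
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Projective Closure of Numerical Semigroups and Affine Monomial Curves},
\texttt{https://srmap.edu.in/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/\allowbreak 09/\allowbreak Indranath-Sengupta.pdf?x70332}

\end{thebibliography}
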